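# Camina pairs and consecutive terms of the lower central series

## 1. A Lie algebra of dimension 13 built from $\mathbb F_p\subset\mathbb F_{p^2}\subset\mathbb F_{p^4}$

Let $p\ge5$ be a prime, and put $F=\mathbb F_p$, $k=\mathbb F_{p^2}$, $K=\mathbb F_{p^4}$. Let $x\mapsto\bar x=x^{p^2}$ be the nontrivial element of $\mathrm{Gal}(K/k)$. Write $T(x)=x+\bar x$ for the trace $K\to k$ and $t$ for the trace $k\to F$, so that $tT$ is the trace $K\to F$. We use the following facts constantly:

- $T$ is $k$-linear and surjective, $T(\bar x)=T(x)$, and $t$ is surjective;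
- if $a\in K$ and $tT(aw)=0$ for all $w\in K$, then $a=0$; if $a\in k$ and $t(ac)=0$ for all $c\in k$, then $a=0$.

The kernel of $T$ is one-dimensional over $k$. Fix $\delta\ne0$ in it, so $\bar\delta=-\delta$. Since $p$ is odd, $\delta\notin k$. Hence $\ker T=k\delta$ and $K=k\delta\oplus k$, and we write every $x\in K$ as
$$x=x_1\delta+x_2,\qquad x_1,x_2\in k .$$
Finally, let $s:k\times k\to F$ be a nondegenerate alternating $F$-bilinear form; for instance, the determinant of coordinates with respect to an $F$-basis of the two-dimensional $F$-space $k$.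

Put
$$L=X\oplus U\oplus V\oplus Z,\qquad X=U=V=K,\quad Z=F,\qquad \dim_FL=13 .$$
A subscript on an element says in which summand it lies. For $x,y\in X$, $u,u'\in U$, $v\in V$ define
$$[x,y]=d(x,y)_U+s(x_2,y_2)_Z,\qquad d(x,y)=x_1y_2-y_1x_2\in k,$$
$$[x,u]=(xu)_V,\qquad [u,u']=\bigl(tT(\delta u\bar u')\bigr)_Z,\qquad [v,x]=\bigl(t(x_1T(\delta v))\bigr)_Z ,$$
with $[U,V]=[V,V]=0$ and $[Z,L]=0$, extended by bilinearity and antisymmetry. The bracket on $U$ is alternating, because $u\bar u\in k$ gives $T(\delta u\bar u)=u\bar u\,T(\delta)=0$.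

**Step 1: the Jacobi identity.** This step shows that $L$ is a Lie algebra. Write $J(a,b,c)=[[a,b],c]+[[b,c],a]+[[c,a],b]$. Since the bracket is alternating, $J$ is trilinear and alternating, so we may test it on triples of elements of the summands.

For $x,y,w\in X$, the $Z$-part of $[x,y]$ is central, so $[[x,y],w]=[d(x,y)_U,w]=-(w\,d(x,y))_V$. Hence
$$J(x,y,w)=-\bigl(w\,d(x,y)+x\,d(y,w)+y\,d(w,x)\bigr)_V .$$
The expression in parentheses is $k$-trilinear and alternating in three vectors of the two-dimensional $k$-space $K$, so it vanishes.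

For $x,y\in X$, $u\in U$, the three terms of $J(x,y,u)$ are $tT(\delta\,d(x,y)\bar u)$, $[(yu)_V,x]=t(x_1T(\delta yu))$ and $-[(xu)_V,y]=-t(y_1T(\delta xu))$. Now
$$x_1y-y_1x=x_1(y_1\delta+y_2)-y_1(x_1\delta+x_2)=d(x,y)\in k,$$
so the sum is $t\bigl(d(x,y)\,[T(\delta\bar u)+T(\delta u)]\bigr)$. This is $0$, because $T(\delta\bar u)=T(\bar\delta u)=-T(\delta u)$.

In every other case each term vanishes. For $x,u,u'$ the double brackets lie in $[V,U]=0$ or $[Z,X]=0$. For three elements of $U$ they lie in $[Z,U]=0$. If one entry is $v\in V$, then $[[a,b],v]=0$, since no bracket has an $X$-component and $V$ commutes with $U,V,Z$; the other two terms lie in $[Z,L]=0$, since $[V,L]\subseteq Z$. If one entry is in $Z$, everything is $0$.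

**Step 2: the lower central series of $L$.** Write $\gamma_1(L)=L$, $\gamma_{j+1}(L)=[\gamma_j(L),L]$. First, $[X,U]=V$ (take $x=1$), and $[V,X]=Z$, since $T(\delta v)$ takes all values in $k$ and $t$ is surjective. Modulo $V\oplus Z$, the space $[X,X]$ is $k_U$, because $d(\delta,y_2)=y_2$. So
$$\gamma_2(L)=k_U\oplus V\oplus Z .$$
Next, $[X,k_U]=V$ (take $u=1$), $[k_U,U]\subseteq Z$ and $[V,X]=Z$, so $\gamma_3(L)=V\oplus Z$. Then $\gamma_4(L)=[V,X]=Z$ and $\gamma_5(L)=0$. The class of $L$ is $4<p$.

Put $A=V\oplus Z=\gamma_3(L)$. The algebra has two properties that pull in opposite directions: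
$$A\subseteq[g,L]\quad\text{for every } g\in L\setminus A, \tag{1}$$
$$1_V\in A\setminus Z\ \text{ is central in } L. \tag{2}$$
Property (2) is immediate: $[1_V,x]=t(x_1T(\delta))=0$, and $V$ commutes with $U$, $V$, $Z$. Property (1) is the real point, and it is proved in Section 6.

What is $L$ for? The Baker–Campbell–Hausdorff formula turns $L$ into a group $G$ of order $p^{13}$ with lower central terms $G_3=A$ and $G_4=Z$. Property (1) then says that each $g\notin G_3$ is conjugate to the whole coset $gG_3$. Property (2) says that some element of $G_3\setminus G_4$ is conjugate to nothing but itself. We now describe the conjecture that this pair of properties refutes.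

## 2. Camina pairs, and whether they descend

Throughout, group commutators are $[a,b]=a^{-1}b^{-1}ab$, and $G_1=G$, $G_i=[G_{i-1},G]$ is the lower central series of $G$.

**Definition.** Let $G$ be a finite group and $N$ a normal subgroup with $1<N<G$. The pair $(G,N)$ is a *Camina pair* if every $g\in G\setminus N$ is conjugate in $G$ to every element of the coset $gN$.

The conjugates of $g$ are the elements $g[g,y]$, so the condition at $g$ says exactly that $N\subseteq\{[g,y]:y\in G\}$. It can also be read from centralizers.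

**Lemma 4.** For $g\in G\setminus N$, the element $g$ is conjugate to every element of $gN$ if and only if $|C_G(g)|=|C_{G/N}(gN)|$. If $(G,N)$ is a Camina pair and $B<N$ is normal in $G$, then $(G/B,N/B)$ is a Camina pair.

*Proof.* The preimage in $G$ of the class of $gN$ in $G/N$ contains the class of $g$ and has size $|N|\cdot|G/N|/|C_{G/N}(gN)|=|G|/|C_{G/N}(gN)|$. The class of $g$ has size $|G|/|C_G(g)|$. So the centralizer orders agree if and only if the class of $g$ is the whole preimage. If it is, it contains $gN$. Conversely, if the class contains $gN$, it contains every conjugate of this coset, that is, the whole preimage. The second assertion follows by applying $G\to G/B$ to the conjugacies. $\square$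

**Examples.** (i) $(S_3,A_3)$ is a Camina pair: the coset of a transposition consists of the three transpositions. (ii) Let $G$ be nonabelian of order $p^3$. Then $G_2=Z(G)$ has order $p$. If $g\notin G_2$, the class of $g$ lies in $gG_2$ and has more than one element, hence at least $p$ elements, so it equals $gG_2$. Thus $(G,G_2)$ is a Camina pair.

(iii) Let $|G|=p^4$ with $G$ of class 3. Then $|G:G_2|=p^2$ and $|G_2:G_3|=|G_3|=p$; also $[G_2,G_2]\le G_4=1$. Commutation embeds $G/C_G(G_2)$ into $\mathrm{Hom}(G_2/G_3,G_3)$, of order $p$, so $|C_G(G_2)|\ge p^3$. For $x\in C_G(G_2)\setminus G_2$ the group $C_G(x)\supseteq\langle x,G_2\rangle$ has order at least $p^3$, while $|C_{G/G_2}(xG_2)|=|G/G_2|=p^2$. By Lemma 4, $(G,G_2)$ is not a Camina pair. So the condition is a strong one, and the smallest groups of class 3 do not satisfy it for $i=2$.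

From now on $G$ is a finite $p$-group. Macdonald's results, which we use as known, say that if $(G,N)$ is a Camina pair, then $|G:N|$ is an even power of $p$ and $N$ is a term of both the upper and the lower central series: if $G$ has class $c$, then $N=G_r=Z_{c-r+1}(G)$ for some positive integer $r$. So the only candidates for $N$ are the groups $G_i$, and it is natural to ask how the condition for $G_i$ relates to the condition for $G_{i+1}$. The following conjecture is taken from the volume edited by N. S. Narasimha Sastry and Manoj Kumar Yadav (doi:10.1007/978-981-13-2047-7).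

**Conjecture.** If $(G,G_i)$ is a Camina pair and $G_{i+1}\ne1$, then $(G,G_{i+1})$ is a Camina pair.

It is false. These are the results we shall prove.

**Theorem 1.** For every prime $p\ge5$ there is a group $G$ of order $p^{13}$ and class 4 with $(G,G_3)$ a Camina pair, $|G_4|=p$, and $(G,G_4)$ not a Camina pair.

**Theorem 2.** For every odd $i\ge3$ and every prime $p\ge i+2$ there is a $p$-group $G$ of class $i+1$ with $(G,G_i)$ a Camina pair, $|G_{i+1}|=p$, and $(G,G_{i+1})$ not a Camina pair. One can take $|G_i:G_{i+1}|=p^3$.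

**Theorem 3.** (a) If $(G,G_i)$ is a Camina pair, $G$ has class exactly $i+1$ and $|G_i:G_{i+1}|\le p^2$, then $(G,G_{i+1})$ is a Camina pair. By Theorem 2, the bound $p^2$ is best possible for every odd $i\ge3$. (b) The conjecture is true for $i=2$.

Nothing is claimed here for even $i\ge4$, or about counterexamples for small primes outside the stated ranges. We begin with Theorem 3, since the attempt to prove the conjecture shows what a counterexample must look like.

## 3. Counting when $G$ has class $i+1$: Theorem 3(a)

Let $(G,N)$ be a Camina pair with $N=G_i$, let $R=G_{i+1}\ne1$, and suppose $G_{i+2}=1$. Since $N<G$, we have $i\ge2$, so $[N,N]\le G_{2i}\le G_{i+2}=1$ and $N$ is abelian. Also $R=[N,G]$ is central.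

**Step 1: reduction to $|R|=p$.** This step concentrates a failure in one central element. Suppose $(G,R)$ is not a Camina pair. An element $g\notin N$ is conjugate to all of $gN\supseteq gR$, so it is harmless. Hence some $g\in N\setminus R$ is not conjugate to all of $gR$. Its commutators lie in $[N,G]=R$, so $\{[g,y]:y\in G\}\ne R$. Because $R$ is central, $[g,yz]=[g,z][g,y]^z=[g,z][g,y]$, so $y\mapsto[g,y]$ is a homomorphism into the abelian group $R$, and $\{[g,y]\}$ is a proper subgroup of $R$. Choose a maximal subgroup $B$ of $R$ containing it. It is central, hence normal in $G$. Pass to $G/B$: the pair $(G/B,N/B)$ is a Camina pair by Lemma 4, $N/B$ and $R/B$ are the $i$-th and $(i+1)$-st lower central terms, $|R/B|=p$, the index $|N:R|$ is unchanged, and $gB$ is central and outside $R/B$. Renaming, we may assume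
$$|R|=p,\qquad g\in(N\cap Z(G))\setminus R. \tag{3}$$

**Step 2: a pairing.** This step converts (3) into an inequality. The map $(y,n)\mapsto[n,y]\in R$ is multiplicative in $y$ as above, and in $n$ because $[nn',y]=[n,y]^{n'}[n',y]=[n,y][n',y]$. Its kernels are $C_G(N)$ and $N\cap Z(G)$. So $G/C_G(N)$ embeds in $\mathrm{Hom}(N/(N\cap Z(G)),R)$ and $N/(N\cap Z(G))$ embeds in $\mathrm{Hom}(G/C_G(N),R)$. As $|R|=p$, both groups are elementary abelian, and each has order at most that of the other. Put
$$\tau:=|G:C_G(N)|=|N:N\cap Z(G)| .$$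
By (3), $|N\cap Z(G):R|\ge p$, and $[N,G]=R\ne1$. Therefore
$$1<\tau\le|N:R|/p. \tag{4}$$

If $|N:R|=p$, then (4) is already absurd. So in class $i+1$ the simplest case of the conjecture holds by hand. The next value of $|N:R|$ needs one more idea.

**Step 3: $\tau$ is an even power of $p$.** Here the Camina condition enters through characters. For $h\notin N$, column orthogonality gives
$$|C_G(h)|=\sum_{\chi\in\mathrm{Irr}(G)}|\chi(h)|^2,\qquad |C_{G/N}(hN)|=\sum_{N\le\ker\chi}|\chi(h)|^2 .$$
By Lemma 4 these are equal, so every $\chi\in\mathrm{Irr}(G)$ with $N\not\le\ker\chi$ vanishes on $G\setminus N$.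

Let $\theta$ be a (linear) character of the abelian group $N$, nontrivial on $R$. As $|R|=p$, $\theta|_R$ is faithful. An element $y$ stabilizes $\theta$ if and only if $\theta(yny^{-1})=\theta(n)$ for all $n$. Since $yny^{-1}=n[n,y^{-1}]$ and $[n,y^{-1}]\in R$, this means $[n,y^{-1}]=1$ for all $n$, that is, $y\in C_G(N)$. So the orbit of $\theta$ has size $\tau$. Take $\chi\in\mathrm{Irr}(G)$ over $\theta$. By Clifford's theorem $\chi_N=e\sum_{j=1}^{\tau}\theta_j$ with distinct conjugates $\theta_j$ of $\theta$. Since $N\not\le\ker\chi$, $\chi$ vanishes off $N$, and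
$$|G|=\sum_{h\in G}|\chi(h)|^2=\sum_{h\in N}|\chi(h)|^2=|N|\,e^2\tau .$$
Thus $|G:N|=e^2\tau$. By Macdonald, $|G:N|$ is an even power of $p$; since $\tau$ is a power of $p$, so is $e$, and $\tau$ is an even power of $p$.

**Step 4: conclusion of (a).** If $|N:R|\le p^2$, then (4) gives $1<\tau\le p$, so $\tau=p$, contradicting Step 3. This proves the first sentence of Theorem 3(a). The statement that $p^2$ is best possible follows from Theorem 2, proved in Section 7. $\square$

Here the counting stops. When $|N:R|=p^3$, the value $\tau=p^2$ satisfies both (4) and Step 3, and no contradiction remains. A counterexample of this kind must have a centralizer $C_G(N)$ of index at least $p^2$. The algebra of Section 1 is arranged exactly so: the centralizer of $A$ in $L$ is $\{x_1=0\}$, of codimension 2 over $F$, and the central elements in $V$ are those with $T(\delta v)=0$, also of codimension 2.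

## 4. The case $i=2$: Theorem 3(b)

For $i=2$ a second count, by Pfaffians, closes the gap. Let $(G,G_2)$ be a Camina pair with $G_3\ne1$. By Dark–Scoppola (*On Camina groups of prime power order*, J. Algebra 181 (1996) 787–802), a $p$-group $G$ with $(G,G_2)$ a Camina pair has class at most $3$, so $G_4=1$. Assume that $(G,G_3)$ is not a Camina pair. By Section 3 we may assume (3) with $N=G_2$, $R=G_3$, and then (4) holds.

**Step 1: $N/R$ and $G/N$ are elementary abelian.** This makes linear algebra available. In $\bar G=G/R$ the subgroup $\bar N=N/R$ is central, and it is nontrivial by nilpotency. So $\bar G$ has class 2, and commutators in it are bimultiplicative. Choose $x\notin N$ with $x^p\in N$. The Camina property gives $\{[x,y]:y\in G\}\supseteq N$, and equality holds because commutators lie in $G_2=N$. Modulo $R$ we have $[x,y]^p=[x^p,y]=1$, since $x^p\in N$ is central modulo $R$. So every element of $\bar N$ has order dividing $p$, and $\bar N$ is elementary abelian, of order $p^v$ say, $v\ge1$.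

Now let $x\in G$ be arbitrary. Then $[x^p,y]\equiv[x,y]^p\equiv1$ modulo $R$ for all $y$. If $x^p\notin N$, the Camina property would give $\{[x^p,y]:y\in G\}=N\not\le R$, a contradiction. So $G/N$ has exponent $p$; it is abelian since $N=G_2$.

**Step 2: $v\le n$, where $|G:N|=p^{2n}$.** This bounds $\bar N$ from above. For $0\ne\mu\in\mathrm{Hom}(\bar N,\mathbb F_p)$, the map $B_\mu(xN,yN)=\mu([x,y]R)$ is a well-defined alternating form on the $\mathbb F_p$-space $G/N$. It is nondegenerate: if $x\notin N$, then $\{[x,y]\}=N$, on which $\mu$ is not identically zero. So $\dim G/N=2n$ is even. In a fixed basis of $G/N$, the entries of the matrix of $B_\mu$ are linear in $\mu$. Hence $\mu\mapsto\mathrm{Pf}(B_\mu)$ is a homogeneous polynomial of degree $n$ on the $v$-dimensional space $\mathrm{Hom}(\bar N,\mathbb F_p)$. Its square is the determinant, so it has no zero except $\mu=0$. By the Chevalley–Warning theorem a homogeneous polynomial of degree $n\ge1$ in more than $n$ variables over $\mathbb F_p$ has a nontrivial zero; hence $v\le n$.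

**Step 3: $\tau\ge p^n$.** This bounds $\tau$ from below. Let $C=C_G(N)\ge N$. We have $[[C,G],C]\le[G_2,C]=1$ and likewise $[[G,C],C]=1$, so the three subgroups lemma gives $[[C,C],G]=1$. Thus $[C,C]\le N\cap Z(G)$. By (4), $N\cap Z(G)<N$, and $R\le N\cap Z(G)$, so there is $\mu\ne0$ in $\mathrm{Hom}(\bar N,\mathbb F_p)$ trivial on $(N\cap Z(G))/R$. For this $\mu$ the subspace $C/N$ is totally isotropic for $B_\mu$, so it has dimension at most $n$. Hence $|C:N|\le p^n$ and $\tau=|G:C|\ge p^n$.

**Step 4: contradiction.** By (4) and Step 2, $\tau\le p^{v}/p\le p^{n-1}$, against Step 3. This proves Theorem 3(b). $\square$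

The argument uses $i=2$ in Step 2: commutators of arbitrary elements of $G$ fall into $N$, so commutation is a form on $G/N$ with values in $N/R$. For $i=3$ and $G$ of class 4 this is lost, because commutators of elements of $G$ fill up only $G_2$, which is not contained in $N=G_3$. In the algebra of Section 1, $[X,X]$ has nonzero components in $U$, outside $A$.

## 5. The Camina condition in a Lie algebra

Now we build groups from Lie algebras. Let $L$ be a finite-dimensional nilpotent Lie algebra over $\mathbb F_p$ of class less than $p$. The Baker–Campbell–Hausdorff formula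
$$g\circ h=g+h+\tfrac12[g,h]+\cdots$$
makes the set $L$ into a group $G=(L,\circ)$ (the Lazard correspondence; see E. Khukhro, *p-Automorphisms of Finite p-Groups*, Ch. 9–10). The omitted terms are multiples of brackets of weight at least 3, each involving both $g$ and $h$. The identity is $0$, the inverse of $y$ is $-y$, and
$$y\circ g\circ(-y)=\exp(\mathrm{ad}\,y)(g)=g+[y,g]+\tfrac12[y,[y,g]]+\cdots .$$
For a Heisenberg algebra of class 2, for instance, $g\circ h=g+h+\frac12[g,h]$, a group of order $p^3$. In this section group commutators are written $(g,h)$, and brackets $[\ ,\ ]$ are Lie brackets.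

If $I$ is an ideal of $L$, then $I$ is closed under $\circ$, negation and every $\exp(\mathrm{ad}\,y)$, so it is a normal subgroup. Moreover $g\circ I\subseteq g+I$, and by cardinality
$$g\circ I=g+I\qquad(g\in L). \tag{5}$$

**Lemma 5.** (i) $\gamma_j(G)=\gamma_j(L)$ as sets, for all $j$. (ii) Let $A$ be an ideal with $0<A<L$ and $A\subseteq[g,L]$ for every $g\in L\setminus A$. Then $(G,A)$ is a Camina pair.

*Proof of (i).* First we compare the two commutators. We have $(g,h)=(-g)\circ\exp(\mathrm{ad}(-h))(g)$, and $\exp(\mathrm{ad}(-h))(g)=g+q$, where $q=[g,h]+{}$(brackets of weight at least 3 involving both). In $(-g)\circ(g+q)$ the linear terms give $q$. Each bracket, once expanded, is zero or contains $q$ together with at least one further factor. Hence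
$$(g,h)=[g,h]+\text{(brackets of weight at least 3, each involving both } g \text{ and } h). \tag{6}$$
If $g\in\gamma_j(L)$, the extra brackets lie in $\gamma_{j+2}(L)$, so $(g,h)\equiv[g,h]$ modulo $\gamma_{j+2}(L)$. In particular $(g,h)\in\gamma_{j+1}(L)$. Since $\gamma_{j+1}(L)$ is a subgroup, induction gives $\gamma_j(G)\subseteq\gamma_j(L)$ for all $j$.

Next, by induction, $(g_1,\dots,g_j)\equiv[g_1,\dots,g_j]$ modulo $\gamma_{j+1}(L)$ for left-normed commutators. Indeed, if $(g_1,\dots,g_{j-1})=[g_1,\dots,g_{j-1}]+e$ with $e\in\gamma_j(L)$, then (6) gives $(g_1,\dots,g_j)\equiv[[g_1,\dots,g_{j-1}]+e,\,g_j]\equiv[g_1,\dots,g_j]$ modulo $\gamma_{j+1}(L)$.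

Finally we show $\gamma_j(L)\subseteq\gamma_j(G)$ by downward induction on $j$; it holds when $\gamma_j(L)=0$. Suppose $\gamma_{j+1}(L)\subseteq\gamma_{j+1}(G)$. On $\gamma_j(L)/\gamma_{j+1}(L)$ the operation $\circ$ coincides with $+$, and $\gamma_j(L)$ is spanned by left-normed brackets of length $j$. So each element of $\gamma_j(L)$ is a $\circ$-product of elements $(g_1,\dots,g_j)^{\pm1}$ modulo $\gamma_{j+1}(L)$, and $\gamma_{j+1}(L)\subseteq\gamma_{j+1}(G)\subseteq\gamma_j(G)$. Hence $\gamma_j(L)\subseteq\gamma_j(G)$.

*Proof of (ii).* Put $A_0=A$, $A_{j+1}=[A_j,L]$. These are ideals, and $A_m=0$ for some $m$. Let $g\notin A$ and $a\in A$. We correct $g$ successively: we construct conjugates $g_j$ of $g$ in $G$ with $g_j\in g+A$ and $g_j\equiv g+a$ modulo $A_j$. Start with $g_0=g$. Given $g_j$, put $b=g+a-g_j\in A_j$. Since $g_j\notin A$, the hypothesis gives $y\in L$ with $[y,g_j]=b$. Put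
$$g_{j+1}=\exp(\mathrm{ad}\,y)(g_j)=g_j+b+\tfrac12[y,b]+\cdots .$$
The first two terms give $g+a$, and the rest lies in $A_{j+1}$. So $g_{j+1}$ is as required. Finally $g_m=g+a$. Hence $g$ is conjugate to every element of $g+A$, which is $g\circ A$ by (5). $\square$

The hypothesis of (ii) is about the subspace $[g,L]$, and a subspace contains $A$ if and only if every functional killing the subspace kills $A$. So the hypothesis is equivalent to the following criterion.

> $(*)$ If $\lambda\in\mathrm{Hom}(L,\mathbb F_p)$ satisfies $\lambda|_A\ne0$, and $\lambda([g,L])=0$, then $g\in A$.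

In other words, for each functional $\lambda$ nonzero on $A$, the radical of the alternating form $\lambda([\ ,\ ])$ must lie in $A$.

## 6. The odd-dimensional radical and the proof of Theorem 1

Return to $L$ of Section 1, with $A=V\oplus Z$. A reader building $L$ would first try it without the term $s$: then $L$ is graded with $X,U,V,Z$ in degrees $1,2,3,4$, the Jacobi identity holds as before, and (2) holds. But $(*)$ fails. Take $g=1\in k\subset X$ and let $\lambda$ be the projection to $Z$. For $h=y+w+r$ with $y\in X,w\in U,r\in V$ (put $s=0$, $x_1=0$, $x_2=1$),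
$$[g,h]=(-y_1)_U+w_V ,$$
which has no $Z$-component. So $\lambda([g,L])=0$ although $g\notin A$. The corresponding pair of groups is not a Camina pair either. Indeed $\exp(\mathrm{ad}\,h)(g)-g=(1+\frac12\mathrm{ad}\,h+\cdots)[h,g]$ with an invertible operator in front, so centralizers in $G$ and in $L$ agree as sets. Here $|C_L(g)|=p^{13-6}=p^7$, while in $L/A$ of dimension 8 the centralizer has order $p^{8-2}=p^6$; now use Lemma 4.

The obstruction has a structural cause. If $\lambda$ is nonzero on $Z$, bracketing with $V$ forces $x_1=0$, so only the space $k\oplus U$ with $k\subset X$ remains to be studied. Without $s$ the form $\lambda([\ ,\ ])$ on it is $t$ of a $k$-bilinear alternating form. Since $\dim_k(k\oplus U)=3$ is odd, a radical cannot be avoided: it is one line over $k$. The remedy is a form on this line that is alternating over $F$ but not $k$-bilinear. Such a form can be nondegenerate, because the line has dimension 2 over $F$. This is the role of $s$. It costs nothing in the Jacobi identity, since its values are central and its arguments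 are $X$-components, which brackets never have.

**Step 1: the group.** This step produces $G$. By Section 1, $L$ has class $4<p$, so $G=(L,\circ)$ is defined and $|G|=p^{13}$. By Lemma 5(i), $G_3=A$, $G_4=Z$ and $|G_4|=p$, and the class is 4.

**Step 2: $(*)$ holds.** This proves (1), hence that $(G,G_3)$ is a Camina pair. Let $\lambda$ be $tT(\alpha\,\cdot)$ on $U$, $tT(\beta\,\cdot)$ on $V$ and multiplication by $c\in F$ on $Z$, with $(\beta,c)\ne(0,0)$; its values on $X$ play no role, since $[L,L]\subseteq U\oplus V\oplus Z$. Let $g=x+u+v+z$ with $\lambda([g,L])=0$. For $h=y+w+r$ with $y\in X$, $w\in U$, $r\in V$,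
$$[g,h]=d(x,y)_U+(xw-yu)_V+\bigl(s(x_2,y_2)+tT(\delta u\bar w)+t(y_1T(\delta v))-t(x_1T(\delta r))\bigr)_Z. \tag{7}$$

*Case $c=0$, $\beta\ne0$.* With $h=w$: $tT(\beta xw)=0$ for all $w\in K$, so $x=0$. Then with $h=y$: $tT(\beta yu)=0$ for all $y$, so $u=0$. Thus $g\in A$.

*Case $c\ne0$.* Scale $\lambda$ so that $c=1$.

With $h=r$: $t(x_1T(\delta r))=0$ for all $r\in V$. As $T(\delta r)$ takes all values in $k$, we get $x_1=0$ and $x=x_2\in k$.

With $h=w$: since $tT(\delta u\bar w)=tT(\bar\delta\bar uw)=-tT(\delta\bar uw)$, we get $tT((\beta x-\delta\bar u)w)=0$ for all $w$. So $\bar u=\beta x_2/\delta$. Conjugating, $u=-\bar\beta x_2/\delta$.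

With $h=y\in k$, so that $y_1=0$ and $d(x,y)=0$: the condition is $s(x_2,y)-t(y\,T(\beta u))=0$. Here
$$T(\beta u)=-x_2\beta\bar\beta\,T(1/\delta)=0,$$
because $\beta\bar\beta x_2\in k$ and $\overline{1/\delta}=-1/\delta$. So $s(x_2,y)=0$ for all $y\in k$, and $x_2=0$ since $s$ is nondegenerate. Then $x=0$, $u=0$, and $g\in A$.

So $(*)$ holds, and $(G,G_3)$ is a Camina pair by Lemma 5(ii).

**Step 3: $(G,G_4)$ is not a Camina pair.** By (2), $g=1_V$ satisfies $[g,L]=0$, so $\exp(\mathrm{ad}\,y)(g)=g$ for all $y$ and $g$ is central in $G$. But $g\in G_3\setminus G_4$ and $|gG_4|=p>1$, so $g$ is not conjugate to every element of $gG_4$. This proves Theorem 1, and the conjecture is false. $\square$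

## 7. A chain of $2l$ copies of $\mathbb F_{p^4}$: Theorem 2

Let $l\ge1$, $i=2l+1$, and let $p\ge i+2=2l+3$ be a prime. Keep $F,k,K,T,t,\delta,s$ and $x=x_1\delta+x_2$. The plan is to replace $X\oplus U$ by a chain $M_1,\dots,M_{2l}$ of copies of $K$ and put
$$L=M_1\oplus\dots\oplus M_{2l}\oplus V\oplus Z,\qquad M_a=V=K,\quad Z=F .$$
Split $M_1=S\oplus P_1$ with $S=k\delta$, $P_1=k$, and let $P_a=M_a$ for $a\ge2$. The part $C=P_1\oplus M_2\oplus\dots\oplus M_{2l}\oplus A$, with $A=V\oplus Z$, will be a subalgebra of class at most 2 that is easy to control, and $S$ will act on it by derivations moving one step along the chain.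

**Step 1: the subalgebra $C$.** This step fixes all brackets not involving $S$. Let $A$ be central in $C$. On $\bar C=C/A=\bigoplus_aP_a$ let
$$[e,e']=\omega(e,e')_V+\sigma(e,e')_Z+s(\pi e,\pi e')_Z,$$
where $\pi$ is the projection to $P_1=k$ and $\omega,\sigma$ are alternating and zero except for
$$\omega(u,w)=uw,\qquad u\in P_a,\ w\in P_{2l+1-a},\ 1\le a\le l,$$
$$\sigma(u,w)=tT\bigl((l-a+1)uw-l\,u\bar w\bigr),\qquad u\in M_a,\ w\in M_{2l+2-a},\ 2\le a\le l,$$
$$\sigma(u,w)=tT(\delta u\bar w),\qquad u,w\in M_{l+1},$$
and the values forced by antisymmetry. The last form is alternating, as in Section 1. Since $[C,C]\subseteq A$ is central in $C$, every double bracket vanishes and $C$ is a Lie algebra.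

**Step 2: the maps $D_c$.** These will be the brackets with $c\delta\in S$. Put
$$n_a=1\ (1\le a\le l-1),\qquad n_l=\nu:=-l/\delta,\qquad n_a=-1\ (l+1\le a\le2l-1).$$
As $0<l<p$, all $n_a$ are nonzero. For $c\in k$ define an $F$-linear map $D_c$ of $C$ by
$$D_c(u)=c\,n_au\in M_{a+1}\ (u\in P_a,\ a\le2l-1),\qquad D_c(u)=c\delta u\in V\ (u\in M_{2l}),$$
$$D_c(v)=-t(cT(v))\in Z\ (v\in V),\qquad D_c(Z)=0 .$$
The map $c\mapsto D_c$ is linear, and $D_cD_{c'}$ depends only on $cc'$. On $M_{2l}$, for example, $D_cD_{c'}(u)=-t(cT(c'\delta u))=-t(cc'T(\delta u))$. So the $D_c$ commute.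

**Step 3: reducing the derivation property to two conditions.** This step isolates what has to be checked. $D_c$ preserves $A$, which is central in $C$; so if $e$ or $e'$ lies in $A$, the identity $D_c[e,e']=[D_ce,e']+[e,D_ce']$ reads $0=0$. Let $D'$ be the map induced by $D_c$ on $\bar C$; it vanishes on $M_{2l}$. For $u\in P_a,w\in P_b$ we have $D_c[u,w]=-t(cT(\omega(u,w)))_Z$. The form $s$ sees only $P_1$, while $D'$ maps into $\bigoplus_{a\ge2}M_a$, so $s$ contributes nothing to $[D_cu,w]+[u,D_cw]$. So $D_c$ is a derivation if and only if for all $u\in P_a$, $w\in P_b$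
$$\omega(D'u,w)+\omega(u,D'w)=0, \tag{8}$$
$$\sigma(D'u,w)+\sigma(u,D'w)=-t\bigl(cT(\omega(u,w))\bigr). \tag{9}$$
Both sides are antisymmetric in $(u,w)$, so we may take $a\le b$.

Before checking, here is where the constants come from. For $a<l$, condition (8) forces $n_a+n_{2l-a}=0$ and leaves $n_l=\nu$ free; we take $n_a=1$ for $a<l$. Now try $\sigma(u,w)=tT(\xi_auw+\eta_au\bar w)$ on $M_a\times M_{2l+2-a}$, $2\le a\le l$, with $\xi_a,\eta_a\in F$, and $tT(\delta u\bar w)$ on $M_{l+1}$. For $l\ge2$, it is enough for (9) that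
$$\xi_2+\eta_2=-1,\qquad \xi_{a+1}-\xi_a=-1,\quad \eta_{a+1}=\eta_a\ (2\le a\le l-1),\qquad \xi_l=1,\quad \delta\nu=\eta_l .$$
The solution is $\xi_a=l-a+1$, $\eta_a=-l$, $\nu=-l/\delta$. For $l=2$, for instance, $n_1=1$, $n_2=-2/\delta$, $n_3=-1$, and $\sigma$ is $tT(uw-2u\bar w)$ on $M_2\times M_4$ and $tT(\delta u\bar w)$ on $M_3$.

**Step 4: $D_c$ is a derivation.** We check (8) and (9).

Condition (8) is nontrivial only if $a+b=2l$. If $a<l$, then $D'u=cn_au\in M_{a+1}$ with $a+1\le l$, and the left side is $c(n_a+n_{2l-a})uw=0$. If $a=b=l$, then $\omega(c\nu u,w)=-w\,c\nu u$ by antisymmetry and $\omega(u,c\nu w)=u\,c\nu w$, with sum $0$.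

Condition (9) is nontrivial only if $a+b=2l+1$, so $a\le l$ and the right side is $-tT(cuw)$. The left side is as follows.

- $a=1<l$. Here $b=2l$, $D'w=0$ and $u\in k$. We get $tT\bigl(c[(l-1)uw-l\,u\bar w]\bigr)=-tT(cuw)$, since $T(cu\bar w)=cuT(w)=T(cuw)$.
- $2\le a\le l-1$. Here $D'u=cu\in M_{a+1}$ and, since $l+2\le b\le2l-1$, $D'w=-cw\in M_{2l+2-a}$. As $\bar c=c$, we get $tT\bigl(c[(l-a)uw-l\,u\bar w]\bigr)-tT\bigl(c[(l-a+1)uw-l\,u\bar w]\bigr)=-tT(cuw)$.
- $a=l\ge2$. Here $D'u=c\nu u\in M_{l+1}$ and $D'w=-cw\in M_{l+2}$. We get $tT(\delta c\nu u\bar w)-tT\bigl(c[uw-l\,u\bar w]\bigr)=tT\bigl(c[-l\,u\bar w-uw+l\,u\bar w]\bigr)=-tT(cuw)$.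
- $a=l=1$. Here $u\in k$ and $D'w=0$. We get $tT(\delta c\nu u\bar w)=-tT(cu\bar w)=-tT(cuw)$.

**Step 5: the Lie algebra $L$.** Since the $D_c$ are commuting derivations depending linearly on $c$, the semidirect product $L=S\ltimes C$ with $[c\delta,\cdot]=D_c$ on $C$ and $[S,S]=0$ is a Lie algebra. We record, for $x,y\in M_1$, $u\in M_{2l}$, $v\in V$:
$$[x,u]=x_1\delta u+x_2u=(xu)_V,\qquad [v,x]=t(x_1T(v))_Z, \tag{10}$$
$$[x,y]=\bigl((x_1y_2-y_1x_2)n_1\bigr)_{M_2}+s(x_2,y_2)_Z .$$
Put $\deg M_a=a$, $\deg V=2l+1$, $\deg Z=2l+2$. All brackets are homogeneous except the $s$-term, which sends $M_1\times M_1$ to $Z$. Moreover, for $1\le a\le2l$, $u\in M_a$ and $h\in M_{2l+1-a}$,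
$$\text{the } V\text{-component of } [u,h] \text{ is } \pm uh. \tag{11}$$
For $a=1$ or $a=2l$ this is (10), and otherwise it is the definition of $\omega$.

**Step 6: the lower central series.** This step identifies $A$ and $Z$ as the right terms. Since $L/Z$ is graded in positive degrees, $\gamma_{2l+1}(L)\subseteq A$. By (10), $[A,L]=[V,M_1]=Z$, and $[Z,L]=0$. Conversely, take $1\in P_1$ and $f=D_1^{2l-1}(1)=n_1n_2\cdots n_{2l-1}\in M_{2l}$. It is nonzero and lies in $\gamma_{2l}(L)$, as $D_1=\mathrm{ad}\,\delta$. By (10), $V=[M_1,f]\subseteq\gamma_{2l+1}(L)$, hence $Z=[V,M_1]\subseteq\gamma_{2l+2}(L)\subseteq\gamma_{2l+1}(L)$. So $\gamma_i(L)=A$, $\gamma_{i+1}(L)=Z$, $\gamma_{i+2}(L)=0$, and the class is $2l+2<p$. Let $G=(L,\circ)$. By Lemma 5(i), $G_i=A$, $G_{i+1}=Z$ and $|G_{i+1}|=p$.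

**Step 7: $\sigma$ is nondegenerate on $C'=M_2\oplus\dots\oplus M_{2l}$.** This is where the size of $p$ is used a second time. The form pairs $M_a$ with $M_{2l+2-a}$. On $M_{l+1}$ it is $tT(\delta u\bar w)$, which is nondegenerate. For $2\le a\le l$ put $j=l-a+1\in\{1,\dots,l-1\}$. The two spaces have the same dimension, so it suffices to exclude $w\ne0$ with $tT(u(jw-l\bar w))=0$ for all $u$. Such a $w$ satisfies $jw=l\bar w$. Multiplying each side by its conjugate gives $j^2w\bar w=l^2w\bar w$, so $p\mid(l-j)(l+j)$. But $0<l\pm j\le2l-1<p$, a contradiction.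

**Step 8: $(*)$ when $\lambda|_Z=0$.** Let $\lambda|_A\ne0$, $\lambda|_V=tT(\beta\,\cdot)$, and let $g$ have $M_a$-components $g_a$ and satisfy $\lambda([g,L])=0$. Suppose $\lambda|_Z=0$, so $\beta\ne0$, and suppose $g\notin A$. Let $a$ be minimal with $g_a\ne0$, and let $h\in M_{2l+1-a}$. All components of $[g,h]$ lie in degree at least $2l+1$ (an $s$-term lies in $Z$), and by (11) the $V$-component is $\pm g_ah$, since components of $g$ of higher degree contribute only to $Z$. So $\lambda([g,h])=\pm tT(\beta g_ah)$, which is nonzero for suitable $h$. This is a contradiction, so $g\in A$.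

**Step 9: $(*)$ when $\lambda|_Z\ne0$.** Scale so that $\lambda|_Z=\mathrm{id}$. Bracketing $g$ with $r\in V$ gives, by (10), $t((g_1)_1T(r))=0$ for all $r$, so $(g_1)_1=0$ and $g\in C$. Since $[C,C]\subseteq A$ and $A$ is central in $C$, the form $\lambda([e,e'])$ on $C$ comes from a form on $\bar C=P_1\oplus C'$, namely
$$\Phi(e,e')=t\,\Phi_k(e,e')+s(\pi e,\pi e'),\qquad t\Phi_k=tT(\beta\omega)+\sigma .$$
Here $\Phi_k$ is obtained by writing $T$ instead of $tT$ in the formulas for $tT(\beta\omega)$ and $\sigma$. It is $k$-bilinear, because conjugation is $k$-linear, and it is alternating, because $T(\delta u\bar u)=0$.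

First, $\Phi_k$ is nondegenerate on $C'$. Otherwise there is $0\ne m\in C'$ with $t\Phi_k(m,C')=0$. Let $m_a$ be its lowest nonzero component and let $h\in M_{2l+2-a}\subseteq C'$. The form $\omega$ pairs $h$ only with degree $a-1$, where $m$ has no component, so $\omega(m,h)=0$; and $\sigma$ pairs $h$ only with degree $a$. Hence $\sigma(m_a,h)=0$ for all such $h$, contradicting Step 7.

Next, $\dim_k\bar C=1+2(2l-1)$ is odd, so the alternating form $\Phi_k$ has a nonzero radical on $\bar C$. The radical meets $C'$ trivially, and $C'$ has codimension 1 over $k$, so the radical is $k\rho$ with $\pi\rho=1$. Thus $\bar C=k\rho\oplus C'$, and for $a,a'\in k$, $m,m'\in C'$,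
$$\Phi(a\rho+m,\,a'\rho+m')=t\,\Phi_k(m,m')+s(a,a') .$$
Both summands are nondegenerate over $F$: if $t\Phi_k(m,m')=0$ for all $m'$, replacing $m'$ by its $k$-multiples gives $\Phi_k(m,m')=0$, hence $m=0$. So $\Phi$ is nondegenerate on $\bar C$. Since $\lambda([g,C])=0$, the image of $g$ in $\bar C$ is $0$, that is, $g\in A$.

By Steps 8 and 9, $(*)$ holds, and $(G,G_i)$ is a Camina pair by Lemma 5(ii).

**Step 10: $(G,G_{i+1})$ is not a Camina pair.** The subspace $W=k\delta\subset V$ consists of the $v$ with $T(v)=0$, so by (10) it is central in $L$. Its nonzero elements lie in $G_i\setminus G_{i+1}$ and are fixed by conjugation, while $|G_{i+1}|=p>1$. So they are not conjugate to their whole cosets of $G_{i+1}$.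

**Step 11: making $|G_i:G_{i+1}|=p^3$.** In $G$ this index is $|V|=p^4$. Let $W_0$ be an $F$-line in $W$. It is a central ideal of $L$, hence a central subgroup of $G$. Consider $G/W_0$. Its $i$-th and $(i+1)$-st lower central terms are $G_i/W_0$ and $G_{i+1}W_0/W_0$; the latter has order $p$ since $Z\cap W_0=0$, and the class is still $i+1$. By Lemma 4, $(G/W_0,G_i/W_0)$ is a Camina pair, and $|G_i:G_{i+1}W_0|=p^5/p^2=p^3$. The group $W/W_0$ has order $p$, is central, lies in $G_i/W_0$, and meets $G_{i+1}W_0/W_0$ trivially, since $W\cap(Z\oplus W_0)=W_0$. As in Step 10, its nontrivial elements show that $(G/W_0,G_{i+1}W_0/W_0)$ is not a Camina pair. This proves Theorem 2. $\square$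

For $i=3$ the group of Step 11 has order $p^{12}$. For every odd $i\ge3$ and every prime $p\ge i+2$, it has class exactly $i+1$, $(G/W_0,G_i/W_0)$ is a Camina pair, and the next term fails with index $p^3$. So $p^2$ in Theorem 3(a) cannot be replaced by $p^3$, which completes the proof of Theorem 3.
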